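\title{Monge--Amp\`ere volumes on a product of two Hopf surfaces}

\begin{abstract}
On a compact Hermitian manifold $(X,\omega)$ of dimension $n$, the total Monge--Amp\`ere mass $\int_X(\omega+dd^c\varphi)^n$ of a bounded $\omega$-plurisubharmonic function $\varphi$ depends on $\varphi$ in general. Whether these masses are bounded above, and whether they are bounded away from zero, are two properties of the manifold $X$. We show that neither property passes to products: both hold on the diagonal Hopf surface, and both fail on the product of two copies of it. Such examples exist with factors of any dimensions $n,m\ge2$, while the product of a curve or a surface with a manifold of the Fujiki class has both properties. The proof rests on a volume formula in which an indefinite Dirichlet energy along the fibers of a torus fibration appears, and on test functions built from the Green function of an elliptic curve.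
\end{abstract}

\section{Introduction}

Let $X$ be a compact connected complex manifold of dimension $n$ and let $\omega$ be a Hermitian metric on $X$, that is, a smooth positive definite real $(1,1)$-form, not necessarily closed. We normalize $dd^c=\frac{i}{\pi}\partial\bar\partial$. A function $\varphi:X\to[-\infty,+\infty)$ is \emph{$\omega$-plurisubharmonic}, written $\varphi\in\mathrm{PSH}(X,\omega)$, if it is upper semicontinuous, not identically $-\infty$, locally the sum of a plurisubharmonic (psh) function and a smooth function, and satisfies $\omega+dd^c\varphi\ge0$ in the sense of currents. For bounded $\varphi$ the Monge--Amp\`ere measure $(\omega+dd^c\varphi)^n$ is defined in the sense of Bedford--Taylor (see Section~\ref{sec:constant}). We call its total mass the \emph{volume} of $\varphi$ and set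
\[
v_+(\omega)=\sup_\varphi\int_X(\omega+dd^c\varphi)^n,\qquad
v_-(\omega)=\inf_\varphi\int_X(\omega+dd^c\varphi)^n,
\]
where $\varphi$ ranges over $\mathrm{PSH}(X,\omega)\cap L^\infty(X)$. Taking $\varphi=0$ gives $0\le v_-(\omega)\le\int_X\omega^n\le v_+(\omega)\le+\infty$.

Expanding the power and integrating by parts gives
\begin{equation}\label{eq:expansion}
\int_X(\omega+dd^c\varphi)^n=\int_X\omega^n+\sum_{k=1}^{n-1}\binom nk\int_X\varphi\,(dd^c\varphi)^{k-1}\wedge dd^c\omega^{n-k}
\end{equation}
(Lemma~\ref{lem:constant}). If $\omega$ is K\"ahler, or if $n=1$, the sum disappears and $v_+(\omega)=v_-(\omega)=\int_X\omega^n$. In general the sum involves $\varphi$ itself, on which no uniform bound is imposed, and $v_\pm(\omega)$ measure how far the volume can drift. Consider the two conditions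
\[
(\mathrm V_+)\quad v_+(\omega)<+\infty,\qquad\qquad(\mathrm V_-)\quad v_-(\omega)>0 .
\]
We use the following theorem of Guedj and Lu: \emph{each of the two conditions is independent of the choice of the Hermitian metric and is invariant under bimeromorphic transformations of compact complex manifolds.} Thus $(\mathrm V_+)$ and $(\mathrm V_-)$ are properties of $X$. Both hold on the Fujiki class, the class of compact complex manifolds bimeromorphic to a K\"ahler manifold. The following question is posed in \cite{HDR}.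

\medskip
\noindent\textbf{Question.} If two compact complex manifolds $X$ and $Y$ satisfy $(\mathrm V_-)$, respectively $(\mathrm V_+)$, does $X\times Y$ have the same property?
\medskip

One would guess that it does. Equip $X\times Y$ with the metric $\omega_X+\omega_Y$. For smooth potentials of the split form $\varphi(x)+\psi(y)$ the volume is $\binom{n+m}{n}$ times the product of the volumes of $\varphi$ and $\psi$, where $n,m$ are the dimensions; so split potentials inherit the bounds of the factors. But \eqref{eq:expansion} shows where the guess can fail. On a surface the only obstruction to constant volume is $dd^c\omega$. If $X$ and $Y$ are surfaces with $dd^c\omega_X=0$ and $dd^c\omega_Y=0$, then on the product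
\[
dd^c(\omega_X\wedge\omega_Y)=d\omega_X\wedge d^c\omega_Y-d^c\omega_X\wedge d\omega_Y ,
\]
which vanishes when one factor is K\"ahler and has no reason to vanish otherwise. This mixed term is strong enough to destroy both properties.

\begin{theorem}\label{thm:A}
Let $X=Y=(\mathbb C^2\setminus\{0\})/\langle z\mapsto ez\rangle$ be the diagonal Hopf surface. Then $v_-(\omega_X)>0$ and $v_+(\omega_X)<+\infty$ for every Hermitian metric $\omega_X$ on $X$, but $v_-(\omega)=0$ and $v_+(\omega)=+\infty$ for every Hermitian metric $\omega$ on $X\times Y$.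
\end{theorem}

So the answer to the question is negative for both properties.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] For all $n,m\ge2$ there are compact complex manifolds $X,Y$ of dimensions $n,m$, each satisfying $(\mathrm V_+)$ and $(\mathrm V_-)$, such that $X\times Y$ satisfies neither.
\item[(2)] If $X$ is a compact complex surface or curve and $Y$ is in the Fujiki class, then $X\times Y$ has both properties. In particular, a product of two positive-dimensional compact complex manifolds of total dimension at most $3$ always has both, so the total dimension $4$ in Theorem~\ref{thm:A} is minimal.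
\end{enumerate}
\end{theorem}

The case of a curve times a manifold of dimension at least $3$ outside the Fujiki class is not settled here.

The proof of Theorem~\ref{thm:A} has three steps. The Hopf surface $H$ fibers over $\mathbb P^1$ with fiber an elliptic curve $E$, so $H\times H$ fibers over $\mathbb P^1\times\mathbb P^1$ with fiber $E\times E$. For an explicit metric, the volume of $\varphi$ differs from that of $0$ by a Dirichlet energy of $\varphi$ along these fibers, taken with respect to a form of signature $(1,1)$. If $\varphi$ depends on $(a_1,a_2)\in E\times E$ only through $a_1\pm a_2$, the volume is $1536(1\pm J)$ with $J\ge0$ an ordinary Dirichlet energy on $E$ (Section~\ref{sec:hopf}). Next, positivity of $\omega+dd^c\varphi$ is reduced to conditions on a function of two real variables and one variable in $E$ (Section~\ref{sec:class}). Finally, truncations of the Green function of $E$ (Section~\ref{sec:green}) make $J$ arbitrarily large for the sign $+$ (Section~\ref{sec:plus}) and arbitrarily close to $1$ for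 the sign $-$ (Section~\ref{sec:minus}). Theorem~\ref{thm:B}(2) is proved in Section~\ref{sec:constant}, the remaining statements in Section~\ref{sec:end}.

\section{Metrics with constant volume}\label{sec:constant}

\subsection*{Conventions}
We take $d^c=\frac{i}{2\pi}(\bar\partial-\partial)$. Then $dd^c=-d^cd=\frac i\pi\partial\bar\partial$, $dd^c\log|v|=\delta_0$ on $\mathbb C$, and $du\wedge d^cu=\frac i\pi\partial u\wedge\bar\partial u$ for real $u$. A $d$-closed form or current of pure bidegree is also $d^c$-closed. For forms $\alpha,\beta$ of bidegrees $(j,j)$ and $(k,k)$,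
\begin{equation}\label{eq:leibniz}
dd^c(\alpha\wedge\beta)=dd^c\alpha\wedge\beta+d\alpha\wedge d^c\beta-d^c\alpha\wedge d\beta+\alpha\wedge dd^c\beta ,
\end{equation}
and on a compact manifold of dimension $N=j+k+1$ Stokes' theorem gives $\int\alpha\wedge dd^c\beta=\int dd^c\alpha\wedge\beta$. The last identity is also the definition of $dd^c\beta$ when $\beta$ is a current.

A real $(1,1)$-form $\alpha=i\sum\alpha_{j\bar k}\,dz_j\wedge d\bar z_k$ is identified with the Hermitian form $\alpha(W)=\sum\alpha_{j\bar k}W_j\overline{W_k}$ on vectors of type $(1,0)$. For a $C^2$ function $u$, the \emph{Levi form} is $\mathcal Lu(W)=\sum u_{z_j\bar z_k}W_j\overline{W_k}=\pi\,(dd^cu)(W)$, and $\pi\,(du\wedge d^cu)(W)=|\partial u(W)|^2$. A $C^2$ function is psh if and only if its Levi form is nonnegative. Being psh is a local property, stable under finite maxima, under averaging over a continuous family, and under addition of pluriharmonic functions such as the real part of a holomorphic function.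

\subsection*{Bedford--Taylor products}
If $u$ is a locally bounded psh function and $P$ a closed positive current of bidegree $(j,j)$, then $P$ has measure coefficients, so $uP$ is defined, and $dd^cu\wedge P:=dd^c(uP)$ is again closed and positive. Iteration defines $(dd^cu)^j$. If $\varphi$ is bounded and locally $\varphi=u+h$ with $u$ psh and $h$ smooth, one sets
\[
(dd^c\varphi)^k=\sum_{j=0}^k\binom kj(dd^ch)^{k-j}\wedge(dd^cu)^j,\qquad
(\omega+dd^c\varphi)^N=\sum_{k=0}^N\binom Nk\omega^{N-k}\wedge(dd^c\varphi)^k .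
\]
For smooth $\varphi$ these are the usual powers.

\begin{lemma}\label{lem:constant}
Let $\omega$ be a Hermitian metric on a compact complex manifold $X$ of dimension $N$. Formula \eqref{eq:expansion} holds, with $n=N$, for every $\varphi\in\mathrm{PSH}(X,\omega)\cap L^\infty(X)$. Hence, if $dd^c\omega^j=0$ for $1\le j\le N-1$, then $v_+(\omega)=v_-(\omega)=\int_X\omega^N\in(0,\infty)$.
\end{lemma}

\begin{proof}
Write locally $\varphi=u+h$ as above, and let $P=(dd^cu)^j$, $\vartheta=(dd^ch)^l$. The form $\vartheta$ is smooth, and both $\vartheta$ and $P$ are $d$- and $d^c$-closed, so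
\[
dd^c(\varphi\,\vartheta\wedge P)=\vartheta\wedge dd^c(uP)+\vartheta\wedge dd^c(hP)=\vartheta\wedge(dd^cu)^{j+1}+\vartheta\wedge dd^ch\wedge P .
\]
Summing over $j+l=k-1$ with binomial coefficients gives $(dd^c\varphi)^k=dd^c\big(\varphi\,(dd^c\varphi)^{k-1}\big)$ for $k\ge1$. By induction on $k$ this shows that $(dd^c\varphi)^k$ does not depend on the decomposition, so it is a global current with measure coefficients. Testing against the smooth form $\omega^{N-k}$ on the compact manifold $X$,
\[
\int_X\omega^{N-k}\wedge(dd^c\varphi)^k=\int_X\varphi\,(dd^c\varphi)^{k-1}\wedge dd^c\omega^{N-k}\qquad(1\le k\le N),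
\]
and the term $k=N$ vanishes because $dd^c1=0$.
\end{proof}

On a curve the hypothesis of the lemma is empty and $dd^c\omega=0$ for degree reasons. On a surface the hypothesis is $dd^c\omega=0$, and by a theorem of Gauduchon every compact complex surface carries such a metric. The hypothesis survives multiplication by a K\"ahler factor.

\begin{lemma}\label{lem:kahlerfactor}
Let $X$ be a compact curve or surface with a Hermitian metric $\omega_X$ such that $dd^c\omega_X=0$, and let $(Z,\omega_Z)$ be a compact K\"ahler manifold or a point. Then $\Omega=\omega_X+\omega_Z$ satisfies $dd^c\Omega^j=0$ for all $j\ge1$, so $X\times Z$ satisfies $(\mathrm V_+)$ and $(\mathrm V_-)$.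
\end{lemma}

\begin{proof}
Applying $d$ to $d^c\Omega^j=j\,\Omega^{j-1}\wedge d^c\Omega$ gives
\[
dd^c\Omega^j=j\,\Omega^{j-1}\wedge dd^c\Omega+j(j-1)\,\Omega^{j-2}\wedge d\Omega\wedge d^c\Omega .
\]
Here $dd^c\Omega=0$, and $d\Omega\wedge d^c\Omega=d\omega_X\wedge d^c\omega_X$ is the pull-back of a $6$-form on a manifold of real dimension at most $4$, hence zero. Lemma~\ref{lem:constant} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $Y$ be bimeromorphic to a compact K\"ahler manifold $Y'$. Taking the product of the bimeromorphic map with the identity of $X$ shows that $X\times Y$ is bimeromorphic to $X\times Y'$. By Gauduchon's theorem and Lemma~\ref{lem:kahlerfactor}, $X\times Y'$ has both properties, and by bimeromorphic invariance so does $X\times Y$. If the total dimension is at most $3$, one factor is a curve, which is K\"ahler, and the other is a curve or a surface.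
\end{proof}

\section{A volume formula on the product of two Hopf surfaces}\label{sec:hopf}

Let $H=(\mathbb C^2\setminus\{0\})/\langle z\mapsto ez\rangle$ and $M=H\times H$, with coordinates $z=(z_1,z_2)$ and $w=(w_1,w_2)$ on the universal covers of the two factors. Put
\[
t_1=\log|z|,\qquad t_2=\log|w|,\qquad F_j=dd^ct_j,\qquad T_j=dt_j\wedge d^ct_j .
\]
The deck transformations translate $t_j$ by integers, so $dt_j$, $d^ct_j$, $F_j$, $T_j$ descend to $M$. The form $F_j\ge0$ is the pull-back of the Fubini--Study form of mass $1$ under the projection of the $j$-th factor to $\mathbb P^1$, so $F_j^2=0$; also $T_j\ge0$ and $T_j^2=0$. Differentiating $T_j$,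
\begin{equation}\label{eq:dT}
dT_j=-dt_j\wedge F_j,\qquad d^cT_j=-F_j\wedge d^ct_j,\qquad dd^cT_j=-F_j^2=0 .
\end{equation}
From $dd^c|z|^2=dd^ce^{2t_1}=2|z|^2(2T_1+F_1)$ we see that $2T_1+F_1$ is positive definite. Hence $\omega_j=8T_j+F_j$ is a Hermitian metric on the $j$-th factor, with $dd^c\omega_j=0$ by \eqref{eq:dT}. (The constant $8$ is a normalization; it makes a coefficient equal to $1$ in Section~\ref{sec:class}.) By Lemma~\ref{lem:constant} the volume on $(H,\omega_j)$ is constant. From now on
\[
\omega=\omega_1+\omega_2,\qquad\mathrm{vol}(\varphi)=\int_M(\omega+dd^c\varphi)^4 .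
\]

\subsection*{Coordinates adapted to the fibration}
Let $\Lambda=\mathbb Z+2\pi i\mathbb Z$ and $E=\mathbb C/\Lambda$. Since $E$ has Euclidean area $2\pi$, its Haar probability measure is $d\mu=\frac{i}{4\pi}dv\wedge d\bar v$. On $U=\{z_1w_1\ne0\}\subset M$, whose complement has measure zero, put
\[
p_1=z_2/z_1,\quad p_2=w_2/w_1,\quad a_1=\log z_1\bmod\Lambda,\quad a_2=\log w_1\bmod\Lambda .
\]
The logarithm is defined modulo $2\pi i$ and the deck transformations shift it by integers, so these functions identify $U$ with $\mathbb C\times\mathbb C\times E\times E$. We write $\equiv$ for equality modulo $dp_j,d\bar p_j$, that is, after restriction to the fibers $E\times E$. As $F_j$ is a multiple of $dp_j\wedge d\bar p_j$, two forms that are $\equiv$ have the same product with $F_1\wedge F_2$. From $t_j=\operatorname{Re}a_j+\frac12\log(1+|p_j|^2)$ we get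
\begin{equation}\label{eq:fiber}
\partial t_j\equiv\tfrac12\,da_j,\qquad T_j\equiv\tfrac{i}{4\pi}\,da_j\wedge d\bar a_j .
\end{equation}
Thus $T_1T_2F_1F_2$ (we omit wedge signs between forms of even degree) is a probability measure on $M$: on $U$ it is the product of two Fubini--Study measures and two copies of $\mu$. Also $\int_H\omega_j^2=16\int_HT_jF_j=16$, and $\mathrm{vol}(0)=\binom42\cdot16\cdot16=1536$.

\begin{lemma}\label{lem:volume}
Let $S=dt_1\wedge d^ct_2+dt_2\wedge d^ct_1$. For every $\varphi\in C^\infty(M,\mathbb R)$,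
\[
\mathrm{vol}(\varphi)=1536\Big(1-\frac12\int_Md\varphi\wedge d^c\varphi\wedge S\,F_1F_2\Big).
\]
\end{lemma}

\begin{proof}
We separate the closed part of $\omega+dd^c\varphi$. Let $F=F_1+F_2$ and $\alpha=F+dd^c\varphi$. Since $(T_1+T_2)^2=2T_1T_2$ and $(T_1+T_2)^3=0$,
\[
\big(8(T_1+T_2)+\alpha\big)^4=\alpha^4+32\,(T_1+T_2)\,\alpha^3+768\,T_1T_2\,\alpha^2 .
\]
We have $F^2=2F_1F_2$ and $F^3=0$. The closed forms $\alpha$ and $F$ differ by an exact form, so $\int\alpha^4=\int F^4=0$. Next, $\alpha^3=\alpha^3-F^3=dd^c\varphi\wedge\beta$ with $\beta=\alpha^2+\alpha F+F^2$, which is $d$- and $d^c$-closed; hence $\int T_j\alpha^3=\int\varphi\,dd^c(T_j\beta)=\int\varphi\,dd^cT_j\wedge\beta=0$. The last term is where the mixed derivative enters. By \eqref{eq:leibniz} and \eqref{eq:dT},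
\[
dd^c(T_1T_2)=dT_1\wedge d^cT_2-d^cT_1\wedge dT_2=F_1F_2\,\big(dt_1\wedge d^ct_2-d^ct_1\wedge dt_2\big)=S\,F_1F_2 .
\]
This form is exact, and its product with $F$ vanishes because $F_j^2=0$. Expanding $\alpha^2=F^2+2F\,dd^c\varphi+(dd^c\varphi)^2$ and moving one $dd^c$ from $\varphi$ to $T_1T_2$,
\[
\int T_1T_2\,\alpha^2=2\int T_1T_2F_1F_2+2\int\varphi\,F\,S\,F_1F_2+\int\varphi\,dd^c\varphi\wedge S\,F_1F_2
=2-\int d\varphi\wedge d^c\varphi\wedge S\,F_1F_2 ,
\]
where the last step is Stokes' theorem for $\varphi\,d^c\varphi\wedge S\,F_1F_2$. Multiply by $768$.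
\end{proof}

Because of the factor $F_1F_2$, only the restrictions of $\varphi$ and $S$ to the fibers matter. Polarizing $du\wedge d^cu=\frac i\pi\partial u\wedge\bar\partial u$ and using \eqref{eq:fiber},
\begin{equation}\label{eq:S}
S=\tfrac i\pi\big(\partial t_1\wedge\bar\partial t_2+\partial t_2\wedge\bar\partial t_1\big)\equiv\tfrac{i}{4\pi}\,\Sigma,\qquad \Sigma=da_1\wedge d\bar a_2+da_2\wedge d\bar a_1 .
\end{equation}
As a Hermitian form on the fiber, $S$ has signature $(1,1)$, with eigendirections $(1,1)$ and $(1,-1)$. To give the energy a sign, we let $\varphi$ depend on $(a_1,a_2)$ through $a_1+a_2$ only or through $a_1-a_2$ only, and, to reduce the number of variables, on $p_j$ through $|p_j|$ only. Fix $\epsilon\in\{+1,-1\}$ and define on $U$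
\[
x=\log\frac{|z_1|}{|z|}=-\tfrac12\log(1+|p_1|^2),\qquad y=\log\frac{|w_1|}{|w|}=-\tfrac12\log(1+|p_2|^2),\qquad v=a_1+\epsilon a_2\in E .
\]
Then $x,y\le0$ are smooth on $U$, and $x+y\to-\infty$ at $M\setminus U$.

The Fubini--Study mass of $\{|p|<r\}$ is $r^2/(1+r^2)$, so $e^{2x}=1/(1+|p_1|^2)$ is uniformly distributed on $(0,1]$. The map $(a_1,a_2)\mapsto(v,a_2)$ is an automorphism of the group $E\times E$ and preserves $\mu\otimes\mu$. Therefore the law of $(x,y,v)$ under $T_1T_2F_1F_2$ is $\lambda\otimes\mu$, where $\lambda=4e^{2x+2y}\,dx\,dy$ is a probability measure on $(-\infty,0]^2$. For a locally Lipschitz function $\Phi$ on $(-\infty,0]^2\times E$ put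
\[
J(\Phi)=4\iint|\Phi_v|^2\,d\mu\,d\lambda,\qquad\Phi_v=\partial\Phi/\partial v .
\]

\begin{lemma}\label{lem:J}
If $\varphi\in C^\infty(M,\mathbb R)$ equals $\Phi(x,y,v)$ on $U$, with $\Phi$ of class $C^1$, then $\mathrm{vol}(\varphi)=1536\,(1+\epsilon J(\Phi))$.
\end{lemma}

\begin{proof}
We have $\partial\varphi\equiv\Phi_v\,(da_1+\epsilon\,da_2)$, so
\[
d\varphi\wedge d^c\varphi\equiv\tfrac i\pi|\Phi_v|^2\big(da_1\wedge d\bar a_1+da_2\wedge d\bar a_2+\epsilon\Sigma\big).
\]
Now $da_j\wedge d\bar a_j\wedge\Sigma=0$, since each term of $\Sigma$ contains $da_j$ or $d\bar a_j$, and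
\[
\Sigma^2=2\,da_1\wedge d\bar a_2\wedge da_2\wedge d\bar a_1=-2\,da_1\wedge d\bar a_1\wedge da_2\wedge d\bar a_2 .
\]
Using \eqref{eq:fiber}, \eqref{eq:S} and $\frac i\pi\cdot\frac i{4\pi}=4\big(\frac i{4\pi}\big)^2$, we obtain $d\varphi\wedge d^c\varphi\wedge S\,F_1F_2=-8\epsilon|\Phi_v|^2\,T_1T_2F_1F_2$. Its integral is $-2\epsilon J(\Phi)$, and Lemma~\ref{lem:volume} gives the claim.
\end{proof}

\begin{example}\label{ex:small}
The functions
\[
\varphi^+=c\,\frac{\operatorname{Re}(z_1w_1)}{|z||w|},\qquad\varphi^-=c\,\frac{\operatorname{Re}(z_1\bar w_1)}{|z||w|}\qquad(c\in\mathbb R)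
\]
are smooth on $M$, and $\omega+dd^c\varphi^\pm>0$ for small $|c|$ by compactness. On $U$ we have $z_1/|z|=e^{x+i\operatorname{Im}a_1}$ and $w_1/|w|=e^{y+i\operatorname{Im}a_2}$, so $\varphi^\pm=\Phi(x,y,v)$ with $\Phi=c\,e^{x+y}\cos(\operatorname{Im}v)$ and $\epsilon=\pm1$. Then $4|\Phi_v|^2=c^2e^{2x+2y}\sin^2(\operatorname{Im}v)$. The means of $e^{2x}$, $e^{2y}$ and $\sin^2(\operatorname{Im}v)$ are all $\frac12$, so $J(\Phi)=c^2/8$ and
\[
\mathrm{vol}(\varphi^\pm)=1536\pm192\,c^2 .
\]
The volume moves in both directions, although it is constant on each factor. The rest of the proof determines how far it can move under the constraint $\omega+dd^c\varphi\ge0$.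
\end{example}

\section{A class of admissible potentials}\label{sec:class}

We need conditions on $\Phi$ that guarantee $\omega+dd^c\Phi(x,y,v)\ge0$. It is convenient to regard $x,y$ as real parts of complex variables. Put
\[
\widetilde\Phi(\zeta_1,\zeta_2,v)=\Phi(\operatorname{Re}\zeta_1,\operatorname{Re}\zeta_2,v),\qquad Q_\epsilon(\zeta_1,\zeta_2,v)=|v-\zeta_1-\epsilon\zeta_2|^2 ,
\]
where $v$ now ranges over $\mathbb C$ and $\widetilde\Phi$ is $\Lambda$-periodic in $v$.

\begin{lemma}\label{lem:positivity}
Let $\Phi$ be smooth near $(-\infty,0]^2\times E$. Assume that $\Phi_x\le1$, $\Phi_y\le1$ and $\mathcal L(\widetilde\Phi+Q_\epsilon)\ge0$ at all points with $x,y\le0$. Then $\varphi=\Phi(x,y,v)$ satisfies $\omega+dd^c\varphi\ge0$ on $U$.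
\end{lemma}

\begin{proof}
Let $W$ be a $(1,0)$-vector at a point of $U$ and set $\xi_1=2\,\partial x(W)$, $\xi_2=2\,\partial y(W)$, $\nu=dv(W)$. Apply $\bar\partial$ to $\partial\varphi=\Phi_x\,\partial x+\Phi_y\,\partial y+\Phi_v\,dv$. Since $x=\operatorname{Re}a_1-t_1$ and $y=\operatorname{Re}a_2-t_2$, we have $dd^cx=-F_1$ and $dd^cy=-F_2$, while $\bar\partial\,dv=0$. The terms with second derivatives of $\Phi$ add up to $\mathcal L\widetilde\Phi(\xi_1,\xi_2,\nu)$: each derivative in $\zeta_j$ or $\bar\zeta_j$ is one half of the derivative in the real variable, which matches the factor $2$ in $\xi_j$; for instance $\Phi_{xx}|\partial x(W)|^2=\widetilde\Phi_{\zeta_1\bar\zeta_1}|\xi_1|^2$. Hence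
\[
\pi(\omega+dd^c\varphi)(W)=8|\partial t_1(W)|^2+8|\partial t_2(W)|^2+\mathcal L\widetilde\Phi(\xi_1,\xi_2,\nu)+\pi(1-\Phi_x)F_1(W)+\pi(1-\Phi_y)F_2(W).
\]
The last two terms are nonnegative. From $\partial t_1=\frac12da_1-\partial x$ and $\partial t_2=\frac12da_2-\partial y$ we get $(\partial t_1+\epsilon\,\partial t_2)(W)=\frac12(\nu-\xi_1-\epsilon\xi_2)$, so
\[
8|\partial t_1(W)|^2+8|\partial t_2(W)|^2\ge4|(\partial t_1+\epsilon\,\partial t_2)(W)|^2=|\nu-\xi_1-\epsilon\xi_2|^2=\mathcal LQ_\epsilon(\xi_1,\xi_2,\nu).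
\]
The first three terms are therefore at least $\mathcal L(\widetilde\Phi+Q_\epsilon)(\xi_1,\xi_2,\nu)\ge0$.
\end{proof}

The conditions of the lemma are sufficient; we do not need a converse. Our test functions will be maxima of smooth functions, so we state the conditions for Lipschitz functions. We add a third condition, because $v$ is not defined on $M\setminus U$.

\begin{definition}\label{def:class}
$\mathcal P_\epsilon$ is the set of locally Lipschitz functions $\Phi:(-\infty,0]^2\times E\to\mathbb R$ such that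
\begin{enumerate}
\item[(i)] $\Phi-x$ is nonincreasing in $x$ and $\Phi-y$ is nonincreasing in $y$;
\item[(ii)] $\widetilde\Phi+Q_\epsilon$ is psh on $\{\operatorname{Re}\zeta_1<0,\ \operatorname{Re}\zeta_2<0\}\times\mathbb C$;
\item[(iii)] $\Phi$ is constant on $\{x+y\le-M_0\}$ for some $M_0$.
\end{enumerate}
\end{definition}

\begin{proposition}\label{prop:reduction}
If $\Phi\in\mathcal P_\epsilon$, there are smooth $\varphi_\kappa\in\mathrm{PSH}(M,\omega)$, $\kappa>0$, with $\lim_{\kappa\to0}\mathrm{vol}(\varphi_\kappa)=1536\,(1+\epsilon J(\Phi))$. Hence $v_+(\omega)\ge1536\,(1+J(\Phi))$ if $\epsilon=+1$. If $\epsilon=-1$, then $J(\Phi)\le1$ and $v_-(\omega)\le1536\,(1-J(\Phi))$.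
\end{proposition}

\begin{proof}
We regularize by convolution. The boundary values $x=0$ and $y=0$ correspond to the points $p_j=0$, which lie inside $U$, while $\Phi$ is not defined for $x>0$ or $y>0$; so we use a kernel that shifts toward negative $x$ and $y$. Let $k\ge0$ be smooth on $\mathbb R^2\times\mathbb C$ with integral $1$ and compact support in $\{\frac12<a,b<1,\ |c|<1\}$, and put
\[
\Phi_\kappa(x,y,v)=\int\Phi(x-\kappa a,\,y-\kappa b,\,v-\kappa c)\,k(a,b,c).
\]
For $x,y<\kappa/2$ only values of $\Phi$ at points with both real coordinates negative enter, so $\Phi_\kappa$ is defined and smooth on $\{x,y<\kappa/2\}\times E$. Each translate of $\Phi$ in the integral satisfies (i) there, and satisfies (iii) with the same $M_0$ and the same constant since the shift decreases $x+y$. Translating $(\zeta_1,\zeta_2,v)$ by a constant vector changes $Q_\epsilon$ by the real part of an affine function, so each translate satisfies (ii) on $\{\operatorname{Re}\zeta_j<\kappa/2\}\times\mathbb C$. All three properties pass to the average,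 and $\Phi_\kappa$ satisfies the hypotheses of Lemma~\ref{lem:positivity}.

Let $\varphi_\kappa=\Phi_\kappa(x,y,v)$ on $U$, extended to $M\setminus U$ by the constant of (iii). As $x+y\to-\infty$ at $M\setminus U$, the function $\varphi_\kappa$ is constant near that set. So it is smooth, $\omega+dd^c\varphi_\kappa\ge0$ on $M$, and $\mathrm{vol}(\varphi_\kappa)=1536\,(1+\epsilon J(\Phi_\kappa))$ by Lemma~\ref{lem:J}.

By (iii), $\Phi_v$ vanishes outside the compact set $\{x,y\le0,\ x+y\ge-M_0\}\times E$, and it is bounded there because $\Phi$ is locally Lipschitz. Extended by zero, it lies in $L^2(\mathbb R^2\times E,\,dx\,dy\,d\mu)$. On $\{x,y\le0\}$ the function $(\Phi_\kappa)_v$ is the convolution of this extension with an approximate identity, so $(\Phi_\kappa)_v\to\Phi_v$ in $L^2((-\infty,0]^2\times E)$. The density of $\lambda$ is bounded, so $J(\Phi_\kappa)\to J(\Phi)$. The bounds for $v_\pm(\omega)$ follow, and for $\epsilon=-1$ the inequality $\mathrm{vol}(\varphi_\kappa)\ge0$ gives $J(\Phi)\le1$.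
\end{proof}

It remains to prove
\begin{equation}\label{eq:goal}
\sup_{\mathcal P_+}J=+\infty,\qquad\sup_{\mathcal P_-}J=1 .
\end{equation}
For $\epsilon=-1$ this requires test functions that are asymptotically sharp.

\section{The Green function and the key estimate}\label{sec:green}

Let $G$ be the Green function of $E$: the solution of $dd^cG=\delta_0-\mu$ with $\max G=0$. It is smooth off $0$, where $G_{v\bar v}=-\frac14$. Near $0$ the function $G+\frac14|v|^2-\log|v|$ is harmonic, so $G-\log|v|$ is smooth; in particular $G$ is integrable, and we set $|G(0)|=+\infty$. Write $D=|G_v|$, so that $dG\wedge d^cG=4D^2\,d\mu$ off $0$.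

\begin{lemma}\label{lem:green}
There are constants $c_0,C_0,C_1>0$ such that
\begin{enumerate}
\item[(a)] $D\ge c_0e^{|G|}$ on $E\setminus\{0\}$ wherever $|G|\ge C_0$;
\item[(b)] $|G|\le C_0+\log(1+D)$ on $E\setminus\{0\}$;
\item[(c)] $\big|\int_{\{|G|<t\}}4D^2\,d\mu-t\big|\le C_1$ for all $t>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Near $0$ we have $G_v=\frac1{2v}+O(1)$ and $G=\log|v|+O(1)$. So on a small punctured disc $D\ge\frac1{4|v|}$ and $|G|\le C+\log\frac1{|v|}$, hence $D\ge c_0e^{|G|}$ with $c_0=e^{-C}/4$. Choose $C_0\ge\log(1/c_0)$ larger than the supremum of $|G|$ outside the disc. This gives (a). If $|G|\ge C_0$, then (a) gives $|G|\le\log D+\log(1/c_0)$; so (b) holds in all cases.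

For (c), let $-t$ be a regular value of $G$ and $\Omega_t=\{G>-t\}$, a domain with smooth boundary whose closure avoids $0$. There $dd^cG=-\mu$, and Stokes' theorem gives $\int_{\partial\Omega_t}d^cG=-\mu(\Omega_t)$ and
\[
\int_{\Omega_t}dG\wedge d^cG=\int_{\partial\Omega_t}G\,d^cG-\int_{\Omega_t}G\,dd^cG=t\,\mu(\Omega_t)+\int_{\Omega_t}G\,d\mu .
\]
By Chebyshev's inequality $t\,(1-\mu(\Omega_t))\le\int_E|G|\,d\mu$, so (c) holds for such $t$ with $C_1=2\int_E|G|\,d\mu$. By Sard's theorem any $t>0$ is an increasing limit of such values, and the integral in (c) is left-continuous in $t$ by monotone convergence.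
\end{proof}

\subsection*{The scale of the problem}
This subsection motivates the definitions that follow and is not used in the proofs. By (c), the truncation $c\max(G,-t)$ has energy about $c^2t$ on $E$, so deep truncations of $G$ are natural candidates for \eqref{eq:goal}. Condition (ii) resists. Consider functions $V(r,v)$ with $r=\operatorname{Re}\rho$, $\rho=\zeta_1+\epsilon\zeta_2$. The Levi form of $|v-\rho|^2$ vanishes on the vector $(1,1)$, so (ii) requires
\begin{equation}\label{eq:null}
\tfrac14V_{rr}+\operatorname{Re}V_{rv}+V_{v\bar v}\ge0 .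
\end{equation}
For $V=f(r)+cG$ with $c$ constant this says $f''\ge c$: the concavity of $G$ must be paid for by convexity in $r$. By (i) the slopes are at most $1$, so convexity $c=1/L$ can be afforded over a distance of order $L$, along which $V$ varies by order $L$. This suggests truncating where $|G|/L\approx L$, and the energy is then $L^{-2}\cdot L^2\approx1$. Scaling alone gains nothing; the shape of the function at scale $L$ decides. Since $\lambda$ lives where $x,y$ are of order $1$, a function with $\Phi\approx L\,\psi(|G|/L^2)$ for such $x,y$ has, by (c), $J(\Phi)\approx\int_0^\infty\psi'(\tau)^2\,d\tau$.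

On $r\le0$ the pair $f=Le^{r/L}$, $c=e^{r/L}/L$ has $f''=c$ and $f'\le1$, which leads to $V=Le^{r/L}(1+G/L^2)$. For this $V$ the left side of \eqref{eq:null} is
\[
\frac{e^{r/L}}L\Big(-\frac{|G|}{4L^2}+\frac{\operatorname{Re}G_v}{L}\Big),
\]
which is negative in places. We repair it by replacing $G$ with $(1-\delta)\gamma(G)$, where $\gamma$ is convex; this adds a term $\gamma''D^2$. There are three regimes. Where $D\ll L$ the defect is small, and the factor $1-\delta$ creates a margin of order $\delta$. Where $D\gg KL$, which by (a) includes the region $|G|\approx L^2$, a term $G^2/(4KL^2)$ in $\gamma$ contributes $D^2/(2KL^2)$ and dominates; its coefficient is small enough to keep $\gamma'\ge\frac12$ until $|G|=KL^2$. Where $D\approx L$ the defect $D/L$ is of order $1$ and beats both corrections; but there $|G|\approx\log L$, and a term $-\frac\delta4\log(1-G)$ contributes about $\delta L^2/\log^2L$ while changing $\gamma'$ by at most $\delta/4$.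

\subsection*{The corrected Green function}
Fix $\delta\in(0,\frac14]$ and $K\ge1$. For $L\ge1$ let $E_L=\{|G|<KL^2\}\subset E\setminus\{0\}$ and define on $E_L$
\[
g=(1-\delta)\gamma(G),\qquad\gamma(u)=u+\frac{u^2}{4KL^2}-\frac\delta4\log(1-u).
\]
For $-KL^2<u\le0$,
\begin{equation}\label{eq:gamma}
\gamma'(u)=1-\frac{|u|}{2KL^2}+\frac{\delta/4}{1-u}\in\Big[\frac12,\,1+\frac\delta4\Big],\qquad\gamma''(u)=\frac1{2KL^2}+\frac{\delta/4}{(1-u)^2}.
\end{equation}
We have $\gamma(0)=0$, $1-\delta\ge\frac34$ and $(1-\delta)(1+\frac\delta4)\le1-\frac34\delta$. Together with $g_v=(1-\delta)\gamma'(G)G_v$ and $g_{v\bar v}=(1-\delta)\big(-\frac14\gamma'(G)+\gamma''(G)D^2\big)$, this gives on $E_L$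
\begin{equation}\label{eq:g}
g\le0,\qquad\tfrac14|G|\le|g|\le|G|,\qquad\tfrac38D\le|g_v|\le D,
\end{equation}
\begin{equation}\label{eq:gvv}
g_{v\bar v}\ge-\frac14+\frac{3\delta}{16}+\frac{D^2}{4KL^2}+\frac\delta8\,\frac{D^2}{(1-G)^2}.
\end{equation}

\begin{lemma}\label{lem:key}
There is $L_0=L_0(\delta,K)$ such that for $L\ge L_0$, $v\in E_L$, $\theta\in(0,1]$ and both signs, the Hermitian form
\[
q^\pm_\theta(\xi,\nu)=\frac14\Big(1+\frac g{L^2}\Big)|\xi|^2+g_{v\bar v}|\nu|^2\pm\frac1L\operatorname{Re}(g_v\,\nu\,\bar\xi)+\frac L\theta\,|\nu-\xi|^2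
\]
on $\mathbb C^2$ is positive definite.
\end{lemma}

\begin{proof}
The last term is large unless $\xi$ is close to $\nu$. So we write $\xi=\nu-\beta$, charge every error in $\beta$ to the last term, and are left with the direction $\xi=\nu$ discussed above. From $2|\nu||\beta|\le\frac\delta4|\nu|^2+\frac4\delta|\beta|^2$,
\[
\tfrac14|\xi|^2\ge\big(\tfrac14-\tfrac\delta{16}\big)|\nu|^2-\tfrac1\delta|\beta|^2 .
\]
From $|\xi|^2\le2|\nu|^2+2|\beta|^2$, \eqref{eq:g} and $|G|<KL^2$,
\[
\frac{|g|}{4L^2}|\xi|^2\le\frac{|G|}{2L^2}|\nu|^2+\frac K2|\beta|^2 .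
\]
From $|\xi|\le|\nu|+|\beta|$, \eqref{eq:g} and the inequality between the means,
\[
\frac1L|g_v\nu\bar\xi|\le\frac DL|\nu|^2+\frac DL|\nu||\beta|\le\frac DL|\nu|^2+\frac{D^2}{16KL^2}|\nu|^2+4K|\beta|^2 .
\]
With \eqref{eq:gvv} and $L/\theta\ge L$ we obtain $q^\pm_\theta\ge c_*|\nu|^2+(L-\frac1\delta-5K)|\beta|^2$, where
\[
c_*=\frac\delta8+\frac{3D^2}{16KL^2}+\frac\delta8\,\frac{D^2}{(1-G)^2}-\frac{|G|}{2L^2}-\frac DL .
\]
We bound the two negative terms.

\emph{Claim 1: $\frac{|G|}{2L^2}\le\frac\delta{32}+\frac{D^2}{16KL^2}$ for large $L$.} This holds if $|G|\le\delta L^2/16$. Choose $u_0\ge C_0$ with $c_0^2e^{2u}\ge8Ku$ for $u\ge u_0$, and let $\delta L^2/16\ge u_0$. If $|G|>\delta L^2/16$, Lemma~\ref{lem:green}(a) gives $D^2\ge8K|G|$, that is, $\frac{D^2}{16K}\ge\frac{|G|}2$.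

\emph{Claim 2: $\frac DL\le\frac\delta{32}+\frac{D^2}{16KL^2}+\frac\delta8\frac{D^2}{(1-G)^2}$ for large $L$.} If $D\le\delta L/32$, the first term suffices; if $D\ge16KL$, the second does. In between, Lemma~\ref{lem:green}(b) gives $1-G\le\ell_L:=1+C_0+\log(1+16KL)$. Let $L$ be so large that $\delta L\ge16\,\ell_L$. Then $D\ge\frac{\delta L}{32}\ge\frac{8\ell_L^2}{\delta L}$, which is equivalent to $\frac\delta8\frac{D^2}{\ell_L^2}\ge\frac DL$, so the third term suffices.

Hence $c_*\ge\frac\delta8-\frac\delta{16}>0$. The three requirements $\delta L^2/16\ge u_0$, $\delta L\ge16\,\ell_L$ and $L>\frac1\delta+5K$ hold for all $L$ beyond a threshold that depends only on $\delta$ and $K$.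
\end{proof}

For $\epsilon=+1$ the variable $r=x+y$ is negative. For $\epsilon=-1$ the variable $r=x-y$ takes all real values, and we need a version of $V$ that is symmetric in $r$.

\begin{corollary}\label{cor:V}
Let $L\ge L_0$, let $v$ range over the preimage of $E_L$ in $\mathbb C$, and let $r=\operatorname{Re}\rho$. Put
\[
V^+(r,v)=Le^{r/L}\Big(1+\frac{g(v)}{L^2}\Big),\qquad V^-(r,v)=|r|+Le^{-|r|/L}\Big(1+\frac{g(v)}{L^2}\Big).
\]
\begin{enumerate}
\item[(a)] $V^++|v-\rho|^2$ is psh where $\operatorname{Re}\rho<0$.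
\item[(b)] For $\rho\in\mathbb C$, the function $V^-$ is locally a maximum of one or two $C^2$ functions $V_i$ with $\mathcal L(V_i+|v-\rho|^2)\ge0$.
\end{enumerate}
\end{corollary}

\begin{proof}
Let $W=L\theta\,(1+g/L^2)$ with $\theta=e^{\pm r/L}$. Then
\[
W_{\rho\bar\rho}=\tfrac14W_{rr}=\frac\theta{4L}\Big(1+\frac g{L^2}\Big),\qquad W_{v\bar v}=\frac\theta L\,g_{v\bar v},\qquad2W_{v\bar\rho}=W_{vr}=\pm\frac\theta{L^2}\,g_v ,
\]
so $\mathcal L(W+|v-\rho|^2)(\xi,\nu)=\frac\theta L\,q^\pm_\theta(\xi,\nu)$, which is positive where $\theta\le1$. The upper sign on $r<0$ gives (a). It also gives (b) where $r\ne0$, since $|r|$ is pluriharmonic there and $e^{-|r|/L}\le1$.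

Near a point with $r=0$ write $V^-=f(r)+\frac1Le^{-|r|/L}g$ with $f(r)=|r|+Le^{-|r|/L}$. The kinks of the two terms of $f$ cancel: $f'=\operatorname{sgn}(r)(1-e^{-|r|/L})$ and $f''=\frac1Le^{-|r|/L}$ extend continuously to $0$, so $f\in C^2$. The remaining kink has the favorable sign: $e^{-|r|/L}=\min(e^{r/L},e^{-r/L})$ and $g\le0$, so $V^-=\max(V_1,V_2)$ with $V_{1},V_{2}=f(r)+\frac1Le^{\pm r/L}g$ of class $C^2$. At $r=0$ we have $f''(0)=\frac1L$, so the second derivatives of $V_i$ agree with those of $W$ at $\theta=1$, and the Levi form of $V_i+|v-\rho|^2$ is $\frac1Lq^\pm_1$. It is positive definite, and it remains so nearby by continuity.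
\end{proof}

The function $g$ is defined only on $E_L$. Truncation from below extends our functions across the pole of $G$ and also produces condition (iii).

\begin{lemma}\label{lem:glue}
Let $B>0$ and let $\Phi^0$ be a locally Lipschitz function on $(-\infty,0]^2\times E_L$ that satisfies \textup{(i)} and \textup{(ii)} for $v$ in $E_L$. Assume that $\Phi^0\le-BL$ where $|G|\ge\frac12KL^2$, and also where $x+y\le-M_0$. Then the function $\Phi$ equal to $\max(\Phi^0,-BL)$ for $v\in E_L$ and to $-BL$ for $v\notin E_L$ belongs to $\mathcal P_\epsilon$.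
\end{lemma}

\begin{proof}
The open sets $E_L$ and $\{|G|>\frac12KL^2\}$ cover $E$. Over the second, $\Phi$ is constant; over the first, it is the maximum of $\Phi^0$ and a constant. Constants satisfy (i) and (ii), and (i), (ii) and the local Lipschitz property are stable under maxima and local in $v$. Condition (iii) holds by assumption.
\end{proof}

\section{Large volumes}\label{sec:plus}

Let $\epsilon=+1$ and $s=x+y$. The function $V^+(s,v)$ satisfies (i) and (ii), but it tends to $0$ as $s\to-\infty$, so it does not fall below the truncation level. The function $s$ satisfies (i) and (ii) and does tend to $-\infty$. We take the mean of the two. For bounded $s$ the truncated mean has the profile $\psi(\tau)\approx\max(\frac12(1-c\tau),-B)$ with $c$ of order $1$, whose energy grows linearly in $B$; the price is that $K$ must be exponentially large in $B$ for the gluing.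

\begin{proposition}\label{prop:plus}
$\sup_{\mathcal P_+}J=+\infty$.
\end{proposition}

\begin{proof}
Let $\delta=\frac14$, $K>16$, $B=\frac12\log\frac K{16}>0$, $L\ge\max(L_0,2)$, and
\[
\Phi^0=\tfrac12V^+(s,v)+\tfrac12s .
\]
We check the hypotheses of Lemma~\ref{lem:glue}.

\emph{Condition (i).} Since $s\le0$ and $g\le0$, we have $e^{s/L}(1+g/L^2)\le1$, so $\Phi^0_x=\Phi^0_y=\frac12e^{s/L}(1+g/L^2)+\frac12\le1$.

\emph{Condition (ii).} With $\rho=\zeta_1+\zeta_2$, so that $\operatorname{Re}\rho<0$ and $Q_+=|v-\rho|^2$,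
\[
\widetilde{\Phi^0}+Q_+=\tfrac12\big(V^++|v-\rho|^2\big)+\tfrac12|v-\rho|^2+\tfrac12\operatorname{Re}\rho
\]
is psh by Corollary~\ref{cor:V}(a).

\emph{Near the pole.} If $\frac12KL^2\le|G|<KL^2$, then $|g|\ge KL^2/8$ by \eqref{eq:g}, so $1+g/L^2\le1-\frac K8\le-\frac K{16}$. With $\sigma=s/L$ and $\min_{\sigma\in\mathbb R}(be^\sigma-\sigma)=1+\log b$ for $b>0$,
\[
\Phi^0/L\le-\tfrac12\big(\tfrac K{16}e^\sigma-\sigma\big)\le-\tfrac12\big(1+\log\tfrac K{16}\big)<-B .
\]

\emph{Far out.} $V^+\le L$, so $\Phi^0\le\frac L2+\frac s2\le-BL$ if $s\le-(2B+1)L$.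

Thus $\Phi\in\mathcal P_+$. To bound its energy from below, let $-1<s\le0$ and $|G|<BL^2$; then $v\in E_L$ as $B<K$. Using $|g|\le|G|$, $e^{-1/L}\ge1-\frac1L$ and $L\ge2$,
\[
\Phi^0\ge\frac L2e^{-1/L}-\frac{BL}2-\frac12\ge\frac L2-1-\frac{BL}2>-BL .
\]
So $\Phi=\Phi^0$ on this region, and there $|\Phi_v|=\frac{e^{s/L}}{2L}|g_v|\ge\frac{3e^{-1/L}}{16L}D$ by \eqref{eq:g}. With $\lambda_0=\lambda(\{x+y>-1\})>0$ and Lemma~\ref{lem:green}(c),
\[
J(\Phi)\ge\frac{9\lambda_0}{256}\,\frac{e^{-2/L}}{L^2}\int_{\{|G|<BL^2\}}4D^2\,d\mu\ge\frac{9\lambda_0}{256}\,e^{-2/L}\Big(B-\frac{C_1}{L^2}\Big).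
\]
Letting $L\to\infty$ gives $\sup_{\mathcal P_+}J\ge\frac{9\lambda_0}{512}\log\frac K{16}$, and $K$ is arbitrary.
\end{proof}

\section{Small volumes}\label{sec:minus}

Let $\epsilon=-1$, $r=x-y$, $s=x+y$. The previous construction has no analogue here. If $\Phi$ depends only on $(s,v)$ and satisfies (ii), restrict to small discs in the lines $\nu\mapsto(\zeta_1+\frac\nu2,\,\zeta_2-\frac\nu2,\,v+\nu)$: along them $s$ and $Q_-$ are constant, so $\Phi(s,\cdot)$ is subharmonic on $E$, hence constant, and $J(\Phi)=0$. The convexity has to be in the direction of $r$, which is what $V^-$ provides. As $V^-$ grows like $|r|$, we add $s$ and use $s+|r|=2\max(x,y)$: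
\[
V=s+V^-(r,v)=2\max(x,y)+Le^{-|r|/L}\Big(1+\frac g{L^2}\Big)\le L .
\]
This function satisfies (ii) but violates (i): for $x>y$ its $x$-derivative is $2-e^{-|r|/L}(1+g/L^2)\ge1$. This derivative is, however, at most
\[
\Theta:=2-\frac VL=2-\frac{2\max(x,y)}L-e^{-|r|/L}\Big(1+\frac g{L^2}\Big)\ge1 .
\]
We therefore compose $V$ with the function $\chi(t)=-L\log(2-t/L)$, whose derivative at $V$ is $1/\Theta$. At $x=y=0$ we have $\Theta=1+|g|/L^2$, so the profile is $\psi(\tau)\approx-\log(1+\tau)$, and $\int_0^\infty(1+\tau)^{-2}d\tau=1$ is exactly the bound of Proposition~\ref{prop:reduction}. As before, we mix in a multiple of $s$ to allow the truncation, now a small one so as not to lose energy.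

\begin{proposition}\label{prop:minus}
$\sup_{\mathcal P_-}J=1$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:reduction} the supremum is at most $1$. Let $R\ge1$, $\eta\in(0,\frac12]$, $\delta\in(0,\frac14]$, and put
\[
B=1+\log(1+2R),\qquad K=8+8e^{2B+B/\eta},\qquad L\ge L_0(\delta,K),
\]
\[
\Phi^0=(1-\eta)\,\chi(V)+\eta s=-(1-\eta)L\log\Theta+\eta s .
\]
The function $\Phi^0$ is locally Lipschitz, and $\Phi^0\le\eta s$ because $\Theta\ge1$. We check the hypotheses of Lemma~\ref{lem:glue}.

\emph{Condition (i).} Let $\omega_0=e^{-|r|/L}(1+g/L^2)\le1$. If $x>y$, then $V_x=2-\omega_0=\Theta+2x/L\le\Theta$ and $V_y=\omega_0\le1\le\Theta$. As $V$ is symmetric in $x,y$, the same bounds hold with the roles exchanged if $x<y$. Hence the derivatives $V_x/\Theta$ and $V_y/\Theta$ of $\chi(V)$ are at most $1$ off $\{x=y\}$, and so are those of $\Phi^0$. A locally Lipschitz function of one variable whose derivative is nonpositive except at one point is nonincreasing, so (i) holds.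

\emph{Condition (ii).} Let $\rho=\zeta_1-\zeta_2$, so $Q_-=|v-\rho|^2$. By Corollary~\ref{cor:V}(b), and because $\operatorname{Re}(\zeta_1+\zeta_2)$ is pluriharmonic, locally $V=\max_iV_i'$ with $V_i'\in C^2$ and $\mathcal LV_i'\ge-\mathcal LQ_-$. On $t<2L$ the function $\chi$ is increasing and convex, with $\chi'(t)=(2-t/L)^{-1}$; since $V_i'\le V\le L$, we have $0<\chi'(V_i')\le1$. As $\mathcal LQ_-\ge0$,
\[
\mathcal L\big(\chi(V_i')\big)=\chi'(V_i')\,\mathcal LV_i'+\chi''(V_i')\,|\partial V_i'|^2\ge-\chi'(V_i')\,\mathcal LQ_-\ge-\mathcal LQ_- .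
\]
So $\chi(V)+Q_-=\max_i\big(\chi(V_i')+Q_-\big)$ is psh, and so is
\[
\widetilde{\Phi^0}+Q_-=(1-\eta)\big(\chi(V)+Q_-\big)+\eta\,Q_-+\eta\operatorname{Re}(\zeta_1+\zeta_2).
\]

\emph{Near the pole.} Let $\frac12KL^2\le|G|<KL^2$, so $|g|\ge KL^2/8$ and $-(1+g/L^2)\ge\frac K8-1=e^{2B+B/\eta}$. If $|r|>BL/\eta$, then $s=2\max(x,y)-|r|\le-|r|$ gives $\Phi^0\le\eta s<-BL$. If $|r|\le BL/\eta$, then $\Theta\ge2+e^{-B/\eta}e^{2B+B/\eta}>e^{2B}$, so $\Phi^0\le-\frac12L\log\Theta<-BL$.

\emph{Far out.} $\Phi^0\le\eta s\le-BL$ if $s\le-BL/\eta$.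

Thus $\Phi\in\mathcal P_-$. For the energy, consider the region where $|s|<L$ and $|G|<RL^2$. Since $K\ge8e^{2B}\ge8(1+2R)^2>R$, we have $v\in E_L$. Put $\theta=e^{-|r|/L}$. Using $1-\theta\le|r|/L$, $|s|=2|\max(x,y)|+|r|$ and $|g|\le|G|$,
\begin{equation}\label{eq:theta}
\Theta=1+\frac{|g|}{L^2}+\frac{2|\max(x,y)|}L+(1-\theta)\Big(1-\frac{|g|}{L^2}\Big)\le1+\frac{|G|}{L^2}+\frac{|s|}L\le\Big(1+\frac{|G|}{L^2}\Big)\Big(1+\frac{|s|}L\Big).
\end{equation}
In the region, the middle bound gives $\Theta\le2+R\le1+2R$, so $\Phi^0/L\ge-\log(1+2R)-|s|/L>-B$. Hence $\Phi=\Phi^0$ there, and $\Phi_v=(1-\eta)V_v/\Theta=(1-\eta)\,\theta\,g_v/(L\Theta)$. By \eqref{eq:gamma}, $|g_v|=(1-\delta)\gamma'(G)D\ge(1-\delta)(1-\frac R{2K})D$, and $\theta\ge e^{-|s|/L}$. With \eqref{eq:theta},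
\[
J(\Phi)\ge(1-\eta)^2(1-\delta)^2\Big(1-\frac R{2K}\Big)^2I_L\int_{\{|s|<L\}}\frac{e^{-2|s|/L}}{(1+|s|/L)^2}\,d\lambda,\qquad I_L=\frac1{L^2}\int_{\{|G|<RL^2\}}\frac{4D^2\,d\mu}{(1+|G|/L^2)^2}.
\]
The integral against the probability measure $\lambda$ tends to $1$ as $L\to\infty$ by dominated convergence. To estimate $I_L$, let $h(\tau)=(1+\tau)^{-2}$ and $A(u)=L^{-2}\int_{\{|G|<uL^2\}}4D^2\,d\mu$, so that $A(u)\ge u-C_1/L^2$ by Lemma~\ref{lem:green}(c). For $0\le\tau<R$ we have $h(\tau)=h(R)+\int_0^R\mathbf 1_{\{\tau<u\}}|h'(u)|\,du$, so by Fubini's theorem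
\[
I_L=h(R)A(R)+\int_0^R|h'(u)|A(u)\,du\ge Rh(R)-\int_0^Ruh'(u)\,du-\frac{C_1}{L^2}h(0)=\frac R{1+R}-\frac{C_1}{L^2},
\]
the last step being an integration by parts, $Rh(R)-\int_0^Ruh'\,du=\int_0^Rh\,du$. Letting $L\to\infty$,
\[
\sup_{\mathcal P_-}J\ge(1-\eta)^2(1-\delta)^2\Big(1-\frac R{2K}\Big)^2\frac R{1+R}.
\]
Since $R/(2K)\le R/(16(1+2R)^2)$, the right side tends to $1$ as $R\to\infty$ and $\eta,\delta\to0$.
\end{proof}

\section{End of the proofs}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
On $H$ the metric $8T_1+F_1$ is $dd^c$-closed, so $v_\pm=16$ for it by Lemma~\ref{lem:constant}. On $M=H\times H$, Propositions~\ref{prop:reduction} and~\ref{prop:plus} give $v_+(\omega)=+\infty$, and Propositions~\ref{prop:reduction} and~\ref{prop:minus} give $0\le v_-(\omega)\le1536\inf_{\mathcal P_-}(1-J)=0$. By the theorem of Guedj and Lu, the conclusions hold for all Hermitian metrics on $H$ and on $M$.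
\end{proof}

\begin{remark}\label{rem:range}
The extreme volumes are approached by smooth potentials, and the volumes $\mathrm{vol}(\varphi)$ of the smooth $\varphi$ with $\omega+dd^c\varphi>0$ fill exactly the interval $(0,+\infty)$. Indeed, these $\varphi$ form a convex set on which the volume is positive and, along each segment, polynomial; so the set of values is an interval in $(0,+\infty)$. If $\varphi_\kappa$ is as in Proposition~\ref{prop:reduction} and $0<c<1$, then $\omega+dd^c(1-c)\varphi_\kappa\ge c\,\omega>0$, and $\mathrm{vol}((1-c)\varphi_\kappa)\to\mathrm{vol}(\varphi_\kappa)$ as $c\to0$. Hence the interval has infimum $0$ and supremum $+\infty$.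
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $X=H\times A$ and $Y=H\times A'$, where $A,A'$ are complex tori of dimensions $n-2$ and $m-2$ (a torus of dimension $0$ being a point). Tori are K\"ahler, so $X$ and $Y$ have both properties by Lemma~\ref{lem:kahlerfactor}. If $n=m=2$, the claim is Theorem~\ref{thm:A}. Otherwise $X\times Y\cong M\times A''$, where $A''=A\times A'$ has dimension $k=n+m-4\ge1$ and carries a K\"ahler form $\omega''$. A smooth $\varphi\in\mathrm{PSH}(M,\omega)$ pulls back to an $(\omega+\omega'')$-psh function on $M\times A''$. In the binomial expansion of $\big((\omega+dd^c\varphi)+\omega''\big)^{n+m}$ only one term survives for degree reasons, so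
\[
\int_{M\times A''}(\omega+\omega''+dd^c\varphi)^{n+m}=\binom{n+m}4\,\mathrm{vol}(\varphi)\int_{A''}(\omega'')^k .
\]
By Remark~\ref{rem:range} these volumes are unbounded and have infimum $0$. Hence $X\times Y$ satisfies neither $(\mathrm V_+)$ nor $(\mathrm V_-)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HDR}
\emph{Th\'eorie du pluripotentiel et g\'eom\'etrie complexe},
\texttt{http://hoangchinh-lu.perso.math.cnrs.fr/HDR\_Lu.pdf}.

\end{thebibliography}
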